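# Crossing singular curves and the strata of minimizing harmonic maps

## 1. Minimizing maps, tangent maps, symmetry and strata

Throughout, $n\ge 3$, $\Omega\subset\mathbb R^n$ is a bounded domain with smooth boundary, and $\mathcal N$ is a smooth compact Riemannian manifold without boundary, isometrically embedded in some $\mathbb R^d$. We put
$$W^{1,2}(\Omega,\mathcal N)=\{u\in W^{1,2}(\Omega,\mathbb R^d): u(x)\in\mathcal N \text{ for a.e. } x\}.$$
$\mathcal H^s$ is $s$-dimensional Hausdorff measure; $\mathcal H^0$ counts points.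

**Definition (minimizing harmonic map).** A map $u\in W^{1,2}(\Omega,\mathcal N)$ is a minimizing harmonic map if $\int_\Omega|\nabla u|^2\le\int_\Omega|\nabla v|^2$ for all $v\in W^{1,2}(\Omega,\mathcal N)$ with the same trace on $\partial\Omega$. We use the same words on bounded Lipschitz domains.

*Examples.* A constant map is minimizing, since its energy is zero. A second example is a way to build new minimizers. Let $u_1,u_2$ be minimizing with values in $\mathcal N_1,\mathcal N_2$. Then $(u_1,u_2)$ is minimizing with values in $\mathcal N_1\times\mathcal N_2$. Indeed, if $(v_1,v_2)$ is a competitor, then each $v_i$ is a competitor for $u_i$, and $|\nabla(v_1,v_2)|^2=|\nabla v_1|^2+|\nabla v_2|^2$. We call this *additivity of the energy*.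

**Definition (tangent map).** A tangent map of $u$ at $x\in\Omega$ is any limit in $W^{1,2}_{loc}(\mathbb R^n)$ of $u(x+r_i\,\cdot)$ along a sequence $r_i\to0$.

*Examples.* If $u$ is smooth near $x$, then $u(x+rX)\to u(x)$ in $C^1$ for $X$ in bounded sets, so the only tangent map at $x$ is the constant $u(x)$. Next let $\nu(z)=z/|z|$ for $z\in\mathbb R^3\setminus\{0\}$, the *hedgehog*. Since $\nu(rz)=\nu(z)$ for $r>0$, its only tangent map at $0$ is $\nu$ itself.

**Definition (symmetry).** A map $w:\mathbb R^n\to\mathcal N$ is $j$-symmetric if it is homogeneous of degree zero and invariant under translations along some $j$-dimensional linear subspace of $\mathbb R^n$.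

*Examples.* A constant is $n$-symmetric. The hedgehog $\nu$ on $\mathbb R^3$ is $0$-symmetric. It is not $1$-symmetric: if $\nu(z+\zeta)=\nu(z)$ for a.e. $z$, then $z+\zeta$ is a positive multiple of $z$, so $\zeta\in\mathbb Rz$ for a.e. $z$, and this forces $\zeta=0$. On $\mathbb R^4$ the map $\nu(x_2,x_3,x_4)$ is invariant exactly under translations along the $x_1$-axis, so it is $1$-symmetric and not $2$-symmetric.

**Definition (strata).** For $j=0,1,\dots,n$,
$$\mathcal S_j=\mathcal S_j(u)=\{x\in\Omega:\ \text{no tangent map of } u \text{ at } x \text{ is } (j+1)\text{-symmetric}\}.$$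

A $(j+2)$-symmetric map is also $(j+1)$-symmetric, so $\mathcal S_0\subset\mathcal S_1\subset\cdots$. A point where $u$ is smooth has a constant tangent map, so it lies in no $\mathcal S_j$ with $j<n$.

*Examples.* For $\nu$ on the unit ball of $\mathbb R^3$, $\mathcal S_0=\{0\}$. For $\nu(x_2,x_3,x_4)$ on the unit ball of $\mathbb R^4$, every point of the $x_1$-axis has the map itself as its only tangent map. Hence $\mathcal S_0=\emptyset$, and $\mathcal S_1$ is the part of the axis in the ball.

We recall, for orientation, the theorem of Schoen–Uhlenbeck: for a minimizing harmonic map $u$ the singular set satisfies $\operatorname{sing}u=\mathcal S_{n-3}$, and $\dim_{\mathcal H}\mathcal S_j\le j$. In dimension $n=4$ one should therefore picture singular curves ($\mathcal S_1$), with some exceptional points ($\mathcal S_0$) at which the picture is not invariant along any line.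

## 2. Can the boundary data bound the measure of each stratum?

The dimension of $\mathcal S_j$ is at most $j$. How large can its measure be, if we control the boundary data? The following statement is Conjecture 10.7 in "TEMORS Of the American Mathematical Society" (doi:10.1090/memo/1519).

**Conjecture 10.7.** Let $\Omega\subset\mathbb R^n$, let $\mathcal N$ be such that $\pi_1(\mathcal N)$ is finite, and let $u\in W^{1,2}(\Omega,\mathcal N)$ be a minimizing harmonic map with $u|_{\partial\Omega}=\varphi$. Then for each $k=3,\dots,n$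
$$\mathcal H^{n-k}(\mathcal S_{n-k})\le C\int_{\partial\Omega}|\nabla\varphi|^{k-1}\,\mathrm d\mathcal H^{n-1}, \tag{1}$$
where $C$ depends only on $n,k,\Omega,\mathcal N$, and $\nabla\varphi$ is the tangential gradient (the right side is $+\infty$ if $\varphi\notin W^{1,k-1}(\partial\Omega)$).

Two facts from that work serve as background. For finite $\pi_1(\mathcal N)$ its main theorem is $\mathcal H^{n-3}(\operatorname{sing}u)\le C\int_{\partial\Omega}|\nabla\varphi|^{n-1}\,\mathrm d\mathcal H^{n-1}$. Also, there are degree-one maps $\varphi_j:\mathbb S^3\to\mathbb S^3$ with $\int_{\mathbb S^3}|\nabla\varphi_j|^p\to0$ for every $p<3$, while every minimizer $B_1^4\to\mathbb S^3$ with boundary map $\varphi_j$ has at least one singular point.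

For $n=k=4$, inequality (1) says that the *number* of points of $\mathcal S_0$ is at most $C\int_{\partial\Omega}|\nabla\varphi|^3$. We shall prove that this is false, so the conjecture is false.

**Theorem 1.** Let $\Gamma_0=\{x\in\mathbb R^4:x_1^2+x_2^2=1,\ x_3=x_4=0\}$, $\Omega=\{\operatorname{dist}(x,\Gamma_0)<\frac1{10}\}$ and $\mathcal N=\mathbb S^2\times\mathbb S^2\subset\mathbb R^6$. There are minimizing harmonic maps $U_m\in W^{1,2}(\Omega,\mathcal N)$, $m\ge1$, smooth up to the boundary near $\partial\Omega$, whose boundary maps $\Phi_m$ converge in $C^\infty(\partial\Omega)$ to a smooth map $\Phi_0$, and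
$$\mathcal H^0(\mathcal S_0(U_m))\ge2m.$$
Hence $\int_{\partial\Omega}|\nabla\Phi_m|^3\,\mathrm d\mathcal H^3$ stays bounded while $\mathcal H^0(\mathcal S_0(U_m))\to\infty$. Since $\pi_1(\mathcal N)=0$, no constant $C=C(n,k,\Omega,\mathcal N)$ as in Conjecture 10.7 exists for $n=k=4$.

**Theorem 2.** Let $4\le k\le n$ and $\mathcal N=(\mathbb S^2)^{k-2}$. There are a bounded smooth domain $D\subset\mathbb R^n$, a compact $K\subset D$ and minimizing harmonic maps $U_m:D\to\mathcal N$ with $\sup_m\int_D|\nabla U_m|^2<\infty$ and $\mathcal H^{n-k}(\mathcal S_{n-k}(U_m)\cap K)\to\infty$.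

Theorem 1 alone disproves the conjecture. For $n\ge5$, Theorem 2 is about interior estimates only: the singular sets may reach $\partial D$, and nothing is claimed about finiteness of the right side of (1) for the traces. Whether (1) holds for pairs $(n,k)\ne(4,4)$ with $k\ge4$ is not settled here.

## 3. Straight singular lines

### 3.1 A calibration lemma

To have any examples at all we must be able to certify that a map is minimizing. The tool is a quantity $q$ that bounds the energy density from below and whose integral depends only on the trace.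

**Lemma 1.** Let $D\subset\mathbb R^n$ be a bounded Lipschitz domain and $\omega_1,\omega_2,\omega_3$ constant skew bilinear forms on $\mathbb R^n$ with
$$\Big|\sum_k y_k\,\omega_k(X,Z)\Big|\le|X||Z|\qquad\text{for all } y\in\mathbb S^2,\ X,Z\in\mathbb R^n. \tag{2}$$
For $v\in W^{1,2}(D,\mathbb R^3)$ put
$$q(v)=\omega_1(\nabla v_2,\nabla v_3)+\omega_2(\nabla v_3,\nabla v_1)+\omega_3(\nabla v_1,\nabla v_2).$$
(i) $\int_Dq(v)$ depends only on the trace of $v$. (ii) If $|v|=1$ a.e., then $|\nabla v|^2\ge2q(v)$ a.e. Consequently any $u\in W^{1,2}(D,\mathbb S^2)$ with $|\nabla u|^2=2q(u)$ a.e. is a minimizing harmonic map in $D$.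

**Proof of (i).** The purpose is to see that each term of $q$ integrates to a boundary quantity. Let $\omega(X,Z)=\sum_{ij}\omega^{ij}X_iZ_j$ be constant and skew, and put $B(F_1,F_2)=\int_D\omega(\nabla F_1,\nabla F_2)$ for $F_1,F_2\in W^{1,2}(D)$. If $F_2\in C_c^\infty(D)$, then by the definition of weak derivatives
$$B(F_1,F_2)=\sum_{ij}\omega^{ij}\int_D\partial_iF_1\,\partial_jF_2=-\int_DF_1\sum_{ij}\omega^{ij}\partial_i\partial_jF_2=0,$$
because $\omega^{ij}$ is skew and $\partial_i\partial_jF_2$ is symmetric. By density $B(F_1,F_2)=0$ for $F_2\in W^{1,2}_0(D)$. Since $B(F_1,F_2)=-B(F_2,F_1)$, it also vanishes for $F_1\in W_0^{1,2}(D)$. On a Lipschitz domain $W^{1,2}_0(D)$ is the set of functions with zero trace. If $F_i,\tilde F_i$ have equal traces, then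
$$B(F_1,F_2)-B(\tilde F_1,\tilde F_2)=B(F_1-\tilde F_1,F_2)+B(\tilde F_1,F_2-\tilde F_2)=0.$$

**Proof of (ii).** The purpose is a pointwise computation in a frame adapted to $v$. Since $|v|=1$, $v\cdot\partial_jv=0$ a.e. At such a point choose an orthonormal basis $f,g$ of $v^\perp$ with $f\times g=v$, and write $\partial_jv=a_jf+b_jg$. With $a=(a_j)$, $b=(b_j)\in\mathbb R^n$ this says
$$\nabla v_i=f_i\,a+g_i\,b,\qquad |\nabla v|^2=|a|^2+|b|^2 .$$
By skewness $\omega_1(\nabla v_2,\nabla v_3)=(f_2g_3-g_2f_3)\,\omega_1(a,b)=(f\times g)_1\,\omega_1(a,b)$, and the other two terms follow by cyclic permutation. Therefore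
$$q(v)=\sum_k v_k\,\omega_k(a,b)\le|a||b|\le\tfrac12\big(|a|^2+|b|^2\big)=\tfrac12|\nabla v|^2. \tag{3}$$

**Conclusion.** If $|\nabla u|^2=2q(u)$ a.e. and $v\in W^{1,2}(D,\mathbb S^2)$ has the same trace, then $\int|\nabla u|^2=2\int q(u)=2\int q(v)\le\int|\nabla v|^2$. $\square$

We also need to know that our maps are Sobolev across their singular sets.

**Removability.** Let $D\subset\mathbb R^n$ be open and bounded, and let $S$ be closed with Lebesgue-null projection to each coordinate hyperplane. Let $v$ be bounded and $C^1$ on $D\setminus S$ with $|\nabla v|\in L^2(D\setminus S)$. Then $v\in W^{1,2}(D)$.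

*Proof.* $S$ is null, by Fubini. Let $\zeta\in C_c^\infty(D)$. Almost every line parallel to the $x_j$-axis misses $S$, and on such a line $v$ is $C^1$ inside $D$, so integrating by parts gives $\int v\,\partial_j\zeta=-\int\partial_jv\,\zeta$ on that line. Both integrands are integrable on $D$, so we may integrate over all lines. $\square$

### 3.2 The hedgehog, and two crossing lines

**Hedgehogs are minimizing.** Select three of the coordinates of $\mathbb R^n$, let $X'\in\mathbb R^3$ be the corresponding part of $X\in\mathbb R^n$, and let $v(x)=\nu(x')$. Take $\omega'_k(X,Z)=(X'\times Z')_k$. These forms are constant and skew, and (2) holds since $|y\cdot(X'\times Z')|\le|X'||Z'|\le|X||Z|$. The derivative is $dv(X)=\big(X'-(v\cdot X')v\big)/|x'|$, so in the notation of Lemma 1 $a$ and $b$ are $f/|x'|$ and $g/|x'|$, placed in the three selected coordinates. By (3),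
$$2q(v)=\frac{2\,v\cdot(f\times g)}{|x'|^2}=\frac2{|x'|^2}=|\nabla v|^2. \tag{4}$$
The function $|z|^{-2}$ is locally integrable in $\mathbb R^3$, and $\{x'=0\}$ has dimension $n-3$, so its projections to coordinate hyperplanes are null. Hence $v\in W^{1,2}(D)$, and $v$ is minimizing in every bounded Lipschitz domain $D$.

**Two crossing lines.** In $\mathbb R^4$ consider
$$U=\big(\nu(x_2,x_3,x_4),\ \nu(x_1,x_3,x_4)\big):\ \mathbb R^4\to\mathbb S^2\times\mathbb S^2 .$$
It is minimizing in every ball, by additivity of the energy. The first component is singular on the $x_1$-axis and the second on the $x_2$-axis. At $0$ the only tangent map is $U$ itself. If $U$ is invariant under translation by $h$, the first component forces $h$ onto the $x_1$-axis and the second onto the $x_2$-axis, so $h=0$. Hence $0\in\mathcal S_0(U)$. Nothing here depends on the angle: **two singular lines that cross at any nonzero angle give a point of $\mathcal S_0$.** This suggests making two singular *curves* cross many times at tiny angles, at almost no cost in the boundary data.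

### 3.3 What goes wrong with straight lines and with perturbation

*Straight lines leave the domain.* Let $\varphi$ be the boundary map of $\nu(x_2,x_3,x_4)$ on the unit sphere of $\mathbb R^4$. Near the exit point $(1,0,0,0)$ use $z=(x_2,x_3,x_4)$ as coordinates on the sphere. The induced metric is comparable to the Euclidean one, and $\varphi=z/|z|$, so $|\nabla\varphi|\ge c/|z|$. Since $\int_{|z|<\delta}|z|^{-3}\,\mathrm dz=\infty$, the right side of (1) with $n=k=4$ is $+\infty$, and (1) says nothing. The singular curves must close up inside the domain. Moreover, two straight lines cross at most once.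

*Perturbing boundary data does not control the curves.* A sensible plan is to prescribe slightly different boundary data for the two components and take minimizers. Existence of a minimizer does not tell us where its singular curve runs, and in $\mathbb R^4$ two curves need not meet after a small change. For example, for $\delta\ne0$ the map $\big(\nu(x_2,x_3,x_4),\nu(x_1,x_3,x_4-\delta)\big)$ is singular on two disjoint lines, since the first has $x_4=0$ and the second $x_4=\delta$. On each line one component is smooth, so the tangent map is a hedgehog paired with a constant, and this is $1$-symmetric. Thus $\mathcal S_0=\emptyset$: an arbitrarily small translation has removed the point. We need the position of the singular curves *exactly*.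

*Bending the calibration fails too.* The forms $\omega'_k$ above are adapted to the direction of the singular line. If the line bends and the forms turn with it, their coefficients depend on $x$, and the integration by parts in Lemma 1(i) leaves the term $-\int F_1\sum_{ij}\partial_i\omega^{ij}\,\partial_jF_2$, which has no reason to vanish. What we want is one triple of *constant* forms that calibrates hedgehogs around lines of every direction.

## 4. One triple of forms for all directions

In dimension four the quaternions provide such a triple. Identify $\mathbb R^4=\mathbb H$ by $x=x_1+x_2\mathbf i+x_3\mathbf j+x_4\mathbf k$, and $\mathbb R^3=\operatorname{Im}\mathbb H$ with basis $I_1,I_2,I_3=\mathbf i,\mathbf j,\mathbf k$. Recall that $|pq|=|p||q|$, $\overline{pq}=\bar q\,\bar p$, $p^{-1}=\bar p/|p|^2$, $\operatorname{Re}(p\bar q)=\langle p,q\rangle$, and, for imaginary $p,q$, $pq=-\langle p,q\rangle+p\times q$. For instance $\mathbf i\mathbf j=\mathbf k=\mathbf i\times\mathbf j$.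

Let $y\in\mathbb S^2\subset\operatorname{Im}\mathbb H$. Then $y^2=-1$ and $|yX|=|X|$. Since $\langle yX,X\rangle=\operatorname{Re}(yX\bar X)=|X|^2\operatorname{Re}y=0$, the map $X\mapsto yX$ is a skew isometry. Put
$$\omega_k(X,Z)=\langle I_kX,Z\rangle .$$
These are constant skew forms, and (2) holds because $\big|\sum_k y_k\omega_k(X,Z)\big|=|\langle yX,Z\rangle|\le|X||Z|$. In the notation of Lemma 1, (3) reads $q(v)=\langle va,b\rangle$, so by $|va|=|a|$
$$|\nabla v|^2-2q(v)=|b-va|^2. \tag{5}$$

**A first-order equation for equality.** We look for a condition that is easy to check and gives $b=va$. Suppose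
$$dv(vX)=v\times dv(X)\qquad\text{for all }X\in\mathbb R^4. \tag{6}$$
Here $dv(X)=\langle a,X\rangle f+\langle b,X\rangle g$, and $f\times g=v$ gives $v\times f=g$, $v\times g=-f$. The $f$-components of (6) are $\langle a,vX\rangle=-\langle b,X\rangle$. By skewness the left side is $-\langle va,X\rangle$, so $b=va$. By (5),
$$(6)\ \Longrightarrow\ |\nabla v|^2=2q(v). \tag{7}$$

**Hedgehogs in all directions satisfy (6).** For a unit vector $e\in\mathbb R^4$ write $X^\perp=X-\langle X,e\rangle e$ and
$$w_e(X)=\frac{X^\perp\bar e}{|X^\perp|},\qquad X\notin\mathbb Re. \tag{8}$$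
Since $\operatorname{Re}(X^\perp\bar e)=\langle X^\perp,e\rangle=0$, the map $w_e$ takes values in $\mathbb S^2$. It is the hedgehog in the three directions orthogonal to $e$, composed with the linear isometry $Y\mapsto Y\bar e$ from $e^\perp$ to $\operatorname{Im}\mathbb H$.

First let $e=1$, so that $w_1(x)=\operatorname{Im}x/|\operatorname{Im}x|$, and put $v=w_1(x)$. For $X=X_0+X'$ with $X_0$ real and $X'$ imaginary, $dw_1(X)=\big(X'-\langle v,X'\rangle v\big)/|\operatorname{Im}x|$. Also $vX=-\langle v,X'\rangle+X_0v+v\times X'$, so $dw_1(vX)=(v\times X')/|\operatorname{Im}x|=v\times dw_1(X)$. For general $e$, $X\bar e=X^\perp\bar e+\langle X,e\rangle$ shows $w_e(X)=w_1(X\bar e)$. Left multiplication by $v$ commutes with right multiplication by $\bar e$, so (6) for $w_1$ gives (6) for $w_e$. Thus the *same* constant forms calibrate all the $w_e$. It remains to find solutions of (6) that are singular along a curve.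

**Lemma 3.** If $h\in\mathbb R^4$ satisfies $w_e(X+h)=w_e(X)$ for a.e. $X$, then $h\in\mathbb Re$.

*Proof.* The map $Y\mapsto Y\bar e$ is linear and injective, so $X^\perp$ and $X^\perp+h^\perp$ are positively proportional for a.e. $X$. If $h^\perp\ne0$, this fails whenever $X^\perp$ and $h^\perp$ are linearly independent, which is the case for a.e. $X$. So $h^\perp=0$. $\square$

(Lemma 2 is the main construction and comes in Section 5.)

## 5. Complex zeros of the squared distance to a curve

### 5.1 Rewriting the straight line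

Let $A\cdot B$ be the complex bilinear extension of the inner product to $\mathbb C^4=\mathbb C\otimes\mathbb H$. The scalar imaginary unit $i$ commutes with $\mathbb H$ and must not be confused with the quaternion $\mathbf i$. For the line $\gamma(t)=te$ consider
$$(x-te)\cdot(x-te)=(t-\langle x,e\rangle)^2+|x^\perp|^2 .$$
For $x$ off the line it has one zero in the upper half-plane, $t=\langle x,e\rangle+i|x^\perp|$, and there $x-te=x^\perp-i|x^\perp|e$. Call the real and imaginary parts of this vector $\xi$ and $\eta$. Then
$$\eta\,\xi^{-1}=-\frac{e\,\overline{x^\perp}}{|x^\perp|}=\frac{x^\perp\bar e}{|x^\perp|}=w_e(x). \tag{9}$$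
For the middle equality, $e\,\overline{x^\perp}$ has real part $\langle e,x^\perp\rangle=0$, so it is minus its conjugate $x^\perp\bar e$. The recipe "complex zero, then quotient of imaginary and real parts" never uses that $\gamma$ is straight. We apply it to analytic curves.

### 5.2 The map attached to a curve

**Hypothesis (H).** $\gamma$ is a $2\pi$-periodic holomorphic $\mathbb C^4$-valued map on a neighborhood of $\{|\operatorname{Im}t|\le1\}$, real for real $t$, with $\gamma'\ne0$ on $\mathbb R$. The set $T\subset\mathbb R^4$ is open and bounded, $\Gamma=\gamma(\mathbb R)\subset T$, and for every $x\in\overline T$ the function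
$$G(x,t)=(x-\gamma(t))\cdot(x-\gamma(t))$$
has no zero with $|\operatorname{Im}t|=1$ and exactly two zeros (mod $2\pi$, with multiplicity) in $|\operatorname{Im}t|<1$.

**Example (the circle).** Let $\gamma_0(t)=(\cos t,\sin t,0,0)$ and $T=\{\operatorname{dist}(x,\Gamma_0)<\frac15\}$. Write $(x_1,x_2)=\varrho(\cos\theta,\sin\theta)$ and $\rho=\operatorname{dist}(x,\Gamma_0)$. Then $\rho^2=(\varrho-1)^2+x_3^2+x_4^2$, that is, $1+|x|^2=2\varrho+\rho^2$. Since $\gamma_0(t)\cdot\gamma_0(t)=1$ also for complex $t$,
$$G_0(x,t)=1+|x|^2-2\varrho\cos(t-\theta),$$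
and $G_0=0$ means $\cos(t-\theta)=1+\rho^2/2\varrho$. In the variable $z=e^{i(t-\theta)}$ this is a quadratic equation, so there are exactly two zeros mod $2\pi$: $t=\theta\pm i\operatorname{arccosh}(1+\rho^2/2\varrho)$, a double zero if $\rho=0$. On $\overline T$ we have $\rho\le\frac15$ and $\varrho\ge\frac45$, so $1+\rho^2/2\varrho\le1.025<\cosh1$. Both zeros lie in $|\operatorname{Im}t|<1$, and (H) holds. We return to this example after the definition of $u$.

**Step 1: selecting a zero.** We show that off $\Gamma$ there is a smooth choice of zero, as for the line. Let $x\in\overline T$. Since $\gamma(\bar t)=\overline{\gamma(t)}$, we have $G(x,\bar t)=\overline{G(x,t)}$, and $G(x,t)=|x-\gamma(t)|^2\ge0$ for real $t$.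

A real zero exists if and only if $x\in\Gamma$. It has even order, because $G(x,\cdot)\ge0$ on $\mathbb R$, hence order $2$, and then it is the only zero mod $2\pi$ in $|\operatorname{Im}t|\le1$.

If $x\notin\Gamma$, the two zeros are nonreal and form a conjugate pair. So there is exactly one zero $t=t(x)$ (mod $2\pi$) with $0<\operatorname{Im}t<1$, and it is simple. At $x_0\in T\setminus\Gamma$ we have $\partial_tG\ne0$, so the implicit function theorem gives a smooth family of zeros near $t(x_0)$, still with $0<\operatorname{Im}t<1$; by uniqueness it is $t(x)$ mod $2\pi$. Thus $t$ is smooth (mod $2\pi$) on $T\setminus\Gamma$.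

**Step 2: definition of $u$.** We check that the recipe of 5.1 gives a point of $\mathbb S^2$. For $x\in T\setminus\Gamma$ put
$$N(x)=x-\gamma(t(x))=\xi+i\eta\quad(\xi,\eta\in\mathbb H),\qquad u(x)=\eta\,\xi^{-1}.$$
Since $\gamma$ is periodic, $N$ is well defined. It is nonzero: if $x=\gamma(t(x))$, then $x-\gamma(s)=O(s-t(x))$, and $G(x,\cdot)$ would have a zero of order at least $2$ at $t(x)$. From $0=N\cdot N=|\xi|^2-|\eta|^2+2i\langle\xi,\eta\rangle$ we get $|\xi|=|\eta|>0$ and $\xi\perp\eta$. So $u=\eta\bar\xi/|\xi|^2$ has real part $\langle\eta,\xi\rangle/|\xi|^2=0$ and modulus $1$. Hence $u:T\setminus\Gamma\to\mathbb S^2$ is smooth, and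
$$u\,\xi=\eta. \tag{10}$$

*The circle again.* With $t(x)=\theta+i\beta$, $\cosh\beta=1+\rho^2/2\varrho$, one has $\gamma_0(t(x))=\cosh\beta\,e_r+i\sinh\beta\,e_\theta$, where $e_r=(\cos\theta,\sin\theta,0,0)$ and $e_\theta=(-\sin\theta,\cos\theta,0,0)$. So $\xi=(\varrho-\cosh\beta)e_r+(0,0,x_3,x_4)$ and $\eta=-\sinh\beta\,e_\theta$. Clearly $\xi\perp\eta$, and $|\xi|^2=|x|^2-2\varrho\cosh\beta+\cosh^2\beta=\cosh^2\beta-1=\sinh^2\beta$, because $2\varrho\cosh\beta=1+|x|^2$. As in (9), $u=\xi\,\overline{e_\theta}/|\xi|$: a bent hedgehog around the circle.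

### 5.3 The main lemma

**Lemma 2.** Assume (H).

(i) $u$ satisfies (6) on $T\setminus\Gamma$.

(ii) For each open $T'$ with $\overline{T'}\subset T$ we have $|\nabla u|\le C/\operatorname{dist}(\cdot,\Gamma)$ on $T'\setminus\Gamma$, and $u\in W^{1,2}(T',\mathbb S^2)$.

(iii) For $x_0=\gamma(\tau_0)\in\Gamma$, $e=\gamma'(\tau_0)/|\gamma'(\tau_0)|$ and all $X\notin\mathbb Re$,
$$\lim_{r\to0^+}u(x_0+rX)=w_e(X)=\frac{X^\perp\bar e}{|X^\perp|}.$$

In particular $u$ is minimizing in every bounded Lipschitz domain $D$ with $\overline D\subset T$.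

**Proof of (i), Step A: linearize $u$ in $N$.** We isolate how $u$ depends on $N$. Fix $x$ and write $y=u(x)$. Differentiating (10) gives $du(X)\,\xi+y\,d\xi(X)=d\eta(X)$, i.e.
$$du(X)=L(dN(X)),\qquad L(\dot\xi+i\dot\eta)=(\dot\eta-y\dot\xi)\,\xi^{-1}.$$
The real-linear map $L$ has two properties. First, $L$ turns $i$ into left multiplication by $y$: because $y^2=-1$,
$$L\big(i(\dot\xi+i\dot\eta)\big)=L(-\dot\eta+i\dot\xi)=(\dot\xi+y\dot\eta)\xi^{-1}=y(\dot\eta-y\dot\xi)\xi^{-1}=y\,L(\dot\xi+i\dot\eta).$$
Second, $L(X+iyX)=(yX-yX)\xi^{-1}=0$ for $X\in\mathbb H$.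

**Step B: $t$ is holomorphic with respect to $y$.** We show $dt(yX)=i\,dt(X)$. Differentiating $G(x,t(x))=0$ gives $2N\cdot(X-\gamma'(t)\,dt(X))=0$, so
$$dt(X)=\frac{N\cdot X}{N\cdot\gamma'(t)}, \tag{11}$$
where $-2N\cdot\gamma'(t)=\partial_tG\ne0$ by simplicity. Since $y\xi=\eta$, $y\eta=-\xi$ and $X\mapsto yX$ is skew,
$$N\cdot(yX)=-(y\xi)\cdot X-i(y\eta)\cdot X=-\eta\cdot X+i\,\xi\cdot X=i\,N\cdot X,$$
and (11) gives the claim.

**Step C: combine.** We compute $du(yX)$. From $dN(X)=X-\gamma'(t)\,dt(X)$ and Step B the $\gamma'$-terms cancel in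
$$dN(yX)-i\,dN(X)=yX-iX=-i(X+iyX).$$
Apply $L$. By Step A, $L\big(-i(X+iyX)\big)=-y\,L(X+iyX)=0$, so
$$du(yX)=L(dN(yX))=L(i\,dN(X))=y\,L(dN(X))=y\,du(X).$$
Since $du(X)\in T_y\mathbb S^2$ is imaginary and orthogonal to $y$, $y\,du(X)=y\times du(X)$. This is (6).

**Proof of (ii), Step A: $\operatorname{Im}t(x)$ is small near $\Gamma$.** This lets us Taylor expand. We claim $\operatorname{Im}t(x)\to0$ uniformly as $\operatorname{dist}(x,\Gamma)\to0$, $x\in T\setminus\Gamma$. Otherwise, since $\Gamma$ is compact, there are $\beta_0>0$ and $x_j\to x_*\in\Gamma$ with $\operatorname{Im}t(x_j)\ge\beta_0$. A subsequence of $t(x_j)$ (mod $2\pi$) converges to some $t_*$ with $\beta_0\le\operatorname{Im}t_*\le1$ and $G(x_*,t_*)=0$. But for $x_*\in\Gamma$ the only zero in $|\operatorname{Im}t|\le1$ is real, a contradiction.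

**Step B: the gradient bound.** Write $t(x)=s+i\beta$ with $\beta>0$ small; error terms are uniform in $s$ by periodicity. As $\gamma$ is real on $\mathbb R$, $\gamma(s+i\beta)$ has real part $\gamma(s)+O(\beta^2)$ and imaginary part $\beta\gamma'(s)+O(\beta^3)$. So
$$\xi=x-\gamma(s)+O(\beta^2),\qquad \eta=-\beta\gamma'(s)+O(\beta^3).$$
Since $|\gamma'|$ is bounded above and below on $\mathbb R$, $c\beta\le|\xi|=|\eta|\le C\beta$, and then
$$\operatorname{dist}(x,\Gamma)\le|x-\gamma(s)|\le C\beta. \tag{12}$$
Next we bound the denominator in (11) from below. We have $\operatorname{Re}\gamma'(t)=\gamma'(s)+O(\beta^2)$ and $\operatorname{Im}\gamma'(t)=\beta\gamma''(s)+O(\beta^3)$, hence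
$$\operatorname{Im}\big(N\cdot\gamma'(t)\big)=\eta\cdot\operatorname{Re}\gamma'(t)+\xi\cdot\operatorname{Im}\gamma'(t)=-\beta|\gamma'(s)|^2+O(\beta^2),$$
because $\xi=O(\beta)$. So $|N\cdot\gamma'(t)|\ge c\beta$ for small $\beta$. As $|N|=\sqrt2\,|\xi|\le C\beta$, (11) gives $|dt|\le C$, hence $|dN|\le C$. From $du=L(dN)$ and (12),
$$|\nabla u|\le\frac{C|dN|}{|\xi|}\le\frac C\beta\le\frac C{\operatorname{dist}(x,\Gamma)}$$
in a neighborhood of $\Gamma$. The rest of $\overline{T'}$ is a compact subset of $T\setminus\Gamma$, where $|\nabla u|$ is bounded and $\operatorname{dist}(\cdot,\Gamma)$ is bounded above, so the bound holds there too.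

**Step C: $u$ is Sobolev.** The curve $\Gamma$ has finite length, so for $r\le1$ it is covered by at most $C/r$ balls of radius $r$. Doubling the radii gives $|\{\operatorname{dist}(\cdot,\Gamma)<r\}|\le Cr^3$. On the shells $2^{-j-1}\le\operatorname{dist}<2^{-j}$, $j\ge0$,
$$\int_{\{\operatorname{dist}(\cdot,\Gamma)<1\}}\operatorname{dist}(\cdot,\Gamma)^{-2}\le\sum_{j\ge0}4^{j+1}\,C\,8^{-j}<\infty,$$
so $|\nabla u|\in L^2(T'\setminus\Gamma)$. The projection of $\Gamma$ to a coordinate hyperplane has finite length, so it is $\mathcal H^3$-null. Removability (Section 3.1) gives $u\in W^{1,2}(T',\mathbb S^2)$.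

**Proof of (iii).** We blow up the equation $G=0$ and compare with the tangent line. Put $\lambda=|\gamma'(\tau_0)|$. Since $x_0+rX-\gamma(\tau_0+r\theta)=r(X-\theta\gamma'(\tau_0))+O(r^2)$ locally uniformly in $\theta\in\mathbb C$,
$$r^{-2}G(x_0+rX,\tau_0+r\theta)\ \longrightarrow\ (X-\theta\lambda e)\cdot(X-\theta\lambda e)=(\lambda\theta-\langle X,e\rangle)^2+|X^\perp|^2 .$$
As $X^\perp\ne0$, the limit has the simple zero $\theta_0=(\langle X,e\rangle+i|X^\perp|)/\lambda$ with $\operatorname{Im}\theta_0>0$. By Hurwitz' theorem, for small $r$ there are zeros $\tau_0+r\theta_r$ of $G(x_0+rX,\cdot)$ with $\theta_r\to\theta_0$. Their imaginary parts are positive and small. Points of $\Gamma$ have only real zeros in the strip, so $x_0+rX\notin\Gamma$, and by uniqueness $t(x_0+rX)=\tau_0+r\theta_r$ mod $2\pi$. Therefore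
$$\frac{N(x_0+rX)}r\ \longrightarrow\ X-\theta_0\gamma'(\tau_0)=X^\perp-i|X^\perp|e .$$
The quotient $\eta\xi^{-1}$ does not change when $N$ is divided by $r$, so, exactly as in (9), $u(x_0+rX)\to-|X^\perp|\,e\,(X^\perp)^{-1}=X^\perp\bar e/|X^\perp|$.

**Minimality.** Let $D$ be a bounded Lipschitz domain with $\overline D\subset T$. By (ii) with $T'=D$, $u\in W^{1,2}(D,\mathbb S^2)$. By (i) and (7), $|\nabla u|^2=2q(u)$ off the null set $\Gamma$. Lemma 1 applies. $\square$

## 6. A circle and a wavy circle: proof of Theorem 1

Let $\Omega_s=\{\operatorname{dist}(x,\Gamma_0)<s\}$, $T=\Omega_{1/5}$ and $\Omega=\Omega_{1/10}$. The boundary of $\Omega$ is $\{(\varrho-1)^2+x_3^2+x_4^2=\frac1{100}\}$, a smooth hypersurface. Put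
$$\gamma_{m,\epsilon}(t)=(1+\epsilon\cos mt)(\cos t,\sin t,0,0),\qquad \gamma_0=\gamma_{m,0},\qquad \Gamma_{m,\epsilon}=\gamma_{m,\epsilon}(\mathbb R).$$
These curves are entire in $t$, $2\pi$-periodic and real on $\mathbb R$. The curve $\Gamma_{m,\epsilon}$ oscillates about the circle and meets it where $\cos mt=0$; for $m=1$ this happens at $t=\frac\pi2,\frac{3\pi}2$. Write $G_{m,\epsilon}$ and $G_0$ for the corresponding functions $G$.

**Step 1: (H) for the wavy circle.** This makes Lemma 2 available. By Section 5.2, (H) holds for $\gamma_0$; by compactness and periodicity $|G_0|\ge c_0>0$ on $\overline T\times\{|\operatorname{Im}t|=1\}$. Since $\gamma_{m,\epsilon}=(1+\epsilon\cos mt)\gamma_0$ and $x\cdot\gamma_0(t)=\varrho\cos(t-\theta)$,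
$$G_{m,\epsilon}(x,t)-G_0(x,t)=\epsilon\cos mt\,\big(2+\epsilon\cos mt-2\varrho\cos(t-\theta)\big).$$
On $|\operatorname{Im}t|=1$ we have $|\cos mt|\le\cosh m$ and $|\cos(t-\theta)|\le\cosh1$, and $\varrho\le\frac65$ on $\overline T$. So for fixed $m$ the difference tends to $0$ uniformly on $\overline T\times\{|\operatorname{Im}t|=1\}$ as $\epsilon\to0$. Choose $\epsilon_m\in(0,\frac1{20})$ such that it is smaller than $c_0$ in modulus there for all $|\epsilon|\le\epsilon_m$. Then $G_{m,\epsilon}(x,\cdot)$ has no zero on $|\operatorname{Im}t|=1$. In the variable $z=e^{it}$ the strip mod $2\pi$ becomes the annulus $e^{-1}<|z|<e$, and Rouché's theorem shows that $G_{m,\epsilon}(x,\cdot)$ has as many zeros there as $G_0(x,\cdot)$, namely two.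

Furthermore $\operatorname{dist}(\gamma_{m,\epsilon}(t),\Gamma_0)=|\epsilon\cos mt|<\frac1{20}$, so $\Gamma_{m,\epsilon}\subset\Omega_{1/20}\subset T$. With $e_r=(\cos t,\sin t,0,0)$ and $e_\theta=(-\sin t,\cos t,0,0)$,
$$\gamma_{m,\epsilon}'=(1+\epsilon\cos mt)\,e_\theta-\epsilon m\sin(mt)\,e_r\ne0\quad\text{on }\mathbb R. \tag{13}$$
So (H) holds for $|\epsilon|\le\epsilon_m$. Lemma 2 gives a map $u_{m,\epsilon}$ that is minimizing in every Lipschitz domain compactly contained in $T$, in particular in $\Omega$, and smooth on $T\setminus\overline{\Omega_{1/20}}$.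

**Step 2: the boundary data barely move.** Fix $m$. For $|\epsilon|<\epsilon_m$ and $x\in T\setminus\overline{\Omega_{1/20}}$ we have $x\notin\Gamma_{m,\epsilon}$, so the zero $t_{m,\epsilon}(x)$ in $0<\operatorname{Im}t<1$ is simple. As $G_{m,\epsilon}(x,t)$ is smooth in $(\epsilon,x)$ and holomorphic in $t$, the implicit function theorem and uniqueness of this zero show that $t_{m,\epsilon}(x)$ (mod $2\pi$), and hence $u_{m,\epsilon}(x)$, is smooth in $(\epsilon,x)$ on $(-\epsilon_m,\epsilon_m)\times(T\setminus\overline{\Omega_{1/20}})$. The set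
$$A=\{\tfrac1{10}\le\operatorname{dist}(x,\Gamma_0)\le\tfrac3{20}\}$$
is compact in $T\setminus\overline{\Omega_{1/20}}$. So, as $\epsilon\to0$, all $x$-derivatives of $u_{m,\epsilon}$ converge uniformly on $A$ to those of $u_0:=u_{m,0}$, which does not depend on $m$. Choose $0<\epsilon(m)<\epsilon_m$ with
$$\|u_{m,\epsilon(m)}-u_0\|_{C^m(A)}\le\tfrac1m, \tag{14}$$
and set
$$u_m=u_{m,\epsilon(m)},\qquad U_m=(u_0,u_m):\Omega\to\mathbb S^2\times\mathbb S^2 .$$
By additivity of the energy $U_m$ is minimizing. It is smooth near $\partial\Omega\subset A$. For each fixed $j$, (14) bounds the $C^j(A)$ distance of $u_m$ and $u_0$ by $\frac1m$ once $m\ge j$. So $\Phi_m=(u_0,u_m)|_{\partial\Omega}$ converges in $C^\infty(\partial\Omega)$ to the smooth map $\Phi_0=(u_0,u_0)|_{\partial\Omega}$, and $\sup_m\int_{\partial\Omega}|\nabla\Phi_m|^3\,\mathrm d\mathcal H^3<\infty$.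

**Step 3: every crossing is in $\mathcal S_0$.** We repeat the argument for two lines at the level of tangent maps. At the $2m$ values $t\in[0,2\pi)$ with $\cos mt=0$ the point $p=\gamma_0(t)=\gamma_{m,\epsilon(m)}(t)$ lies on both curves, and these $2m$ points are distinct. By (13) the tangent vectors there are
$$\gamma_0'=e_\theta,\qquad \gamma_{m,\epsilon(m)}'=e_\theta-\epsilon(m)\,m\sin(mt)\,e_r,\qquad \sin mt=\pm1,$$
and they are not parallel since $\epsilon(m)>0$. Let $e^{(1)},e^{(2)}$ be the corresponding unit vectors.

Let $W=\lim U_m(p+r_i\,\cdot)$ be a tangent map of $U_m$ at $p$. A subsequence converges a.e., and by Lemma 2(iii), applied to $u_0$ and $u_m$, the pointwise limit off $\mathbb Re^{(1)}\cup\mathbb Re^{(2)}$ is $(w_{e^{(1)}},w_{e^{(2)}})$. So $W=(w_{e^{(1)}},w_{e^{(2)}})$ a.e. If $W$ were invariant under translations along a line $\mathbb Rh$, $h\ne0$, Lemma 3 applied to both components would give $h\in\mathbb Re^{(1)}\cap\mathbb Re^{(2)}=\{0\}$, a contradiction. So no tangent map at $p$ is $1$-symmetric, that is, $p\in\mathcal S_0(U_m)$.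 Hence $\mathcal H^0(\mathcal S_0(U_m))\ge2m$.

**Step 4: contradiction with (1).** The group $\pi_1(\mathbb S^2\times\mathbb S^2)=0$ is finite. Inequality (1) with $n=k=4$ would give $2m\le C\sup_j\int_{\partial\Omega}|\nabla\Phi_j|^3\,\mathrm d\mathcal H^3<\infty$ for all $m$, which is impossible. $\blacksquare$

## 7. Adding hedgehog factors: proof of Theorem 2

Let $4\le k\le n$ and write $\mathbb R^n\ni(x,y)$ with $x\in\mathbb R^4$, $y\in\mathbb R^{n-4}$. For $n=4$ the $y$-factors are absent. The maps $u_0,u_m$ are those of Section 6. Extended constantly in $y$, their crossings become $(n-4)$-dimensional. To cut this down to dimension $n-k$ we add $k-4$ hedgehog factors, each of which destroys one direction of invariance.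

**Step 1: domain and maps.** The set $K=\overline\Omega\times[-1,1]^{n-4}$ is compact and connected, and it lies in the open set $O=\Omega_{3/20}\times(-2,2)^{n-4}$. We need a smooth domain $D$ with $K\subset D$ and $\overline D\subset O$. Take a smooth $\psi$ with values in $[0,1]$, compactly supported in $O$ and equal to $1$ near $K$, a regular value $s\in(0,1)$ of $\psi$ (Sard), and let $D$ be the component of $\{\psi>s\}$ containing $K$. Put
$$U_m(x,y)=\big(u_0(x),u_m(x),v_1,\dots,v_{k-4}\big),\qquad v_l=\frac{(x_3,x_4,y_l)}{|(x_3,x_4,y_l)|}\quad(1\le l\le k-4\le n-4).$$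

**Step 2: minimality.** We calibrate each factor. Let $P(x,y)=x$. The forms $\omega_k(PX,PZ)$, with $\omega_k$ from Section 4, are constant and skew on $\mathbb R^n$, and they satisfy (2) because $|PX|\le|X|$. As functions of $(x,y)$, $u_0$ and $u_m$ have gradients in the $x$-directions only, so $|\nabla u|^2=2q(u)$ a.e. remains true. They are in $W^{1,2}(D)$ because $D\subset O$ and, by Lemma 2(ii), they are in $W^{1,2}(\Omega_{3/20})$, as $\overline{\Omega_{3/20}}\subset T$. So they are minimizing in $D$ by Lemma 1. Each $v_l$ is a hedgehog in three coordinates, hence minimizing in $D$ by (4) and the discussion around it. By additivity of the energy $U_m$ is minimizing in $D$.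

**Step 3: energy bound.** Calibrated energy depends only on the trace, and the traces are controlled by (14). Let $\chi$ be smooth on $\overline{\Omega_{3/20}}$, equal to $1$ near $\partial\Omega_{3/20}$ and to $0$ on a neighborhood of $\overline\Omega$. Then $\chi u_m$ is smooth, has the same trace as $u_m$ on $\partial\Omega_{3/20}$, and vanishes off $A$. By Lemma 1(i),
$$\int_{\Omega_{3/20}}|\nabla u_m|^2=2\int_{\Omega_{3/20}}q(u_m)=2\int_{\Omega_{3/20}}q(\chi u_m).$$
Taking $y$ to be a basis vector in (2) gives $|\omega_k(X,Z)|\le|X||Z|$, so $|q(v)|\le|\nabla v_2||\nabla v_3|+|\nabla v_3||\nabla v_1|+|\nabla v_1||\nabla v_2|\le|\nabla v|^2$. Since $|\nabla(\chi u_m)|\le|\nabla\chi|+|\chi||\nabla u_m|$ and $\|u_m\|_{C^1(A)}\le\|u_0\|_{C^1(A)}+1$ by (14), the right side is bounded uniformly in $m$. Finally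
$$\int_D|\nabla U_m|^2\le4^{\,n-4}\int_{\Omega_{3/20}}\big(|\nabla u_0|^2+|\nabla u_m|^2\big)+\sum_{l=1}^{k-4}\int_D|\nabla v_l|^2,$$
where the last sum is finite and independent of $m$. So $\sup_m\int_D|\nabla U_m|^2<\infty$.

**Step 4: the stratum.** We compute the invariance of tangent maps at points over the crossings. Let $p$ be one of the $2m$ crossing points of Section 6, and $y\in[-1,1]^{n-4}$ with $y_1=\dots=y_{k-4}=0$. Since $p_3=p_4=0$, each $v_l$ is homogeneous of degree $0$ about $(p,y)$. Together with Lemma 2(iii) this shows, by passing to an a.e. convergent subsequence as before, that every tangent map of $U_m$ at $(p,y)$ equals a.e.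
$$\big(w_{e^{(1)}},w_{e^{(2)}},v_1,\dots,v_{k-4}\big),$$
where $w_{e^{(1)}},w_{e^{(2)}}$ depend only on the $x$-variables and $e^{(1)},e^{(2)}$ are not parallel. Suppose it is invariant under translation by $(h,\kappa)\in\mathbb R^4\times\mathbb R^{n-4}$. Lemma 3, applied to the first two components, gives $h\in\mathbb Re^{(1)}\cap\mathbb Re^{(2)}=\{0\}$. Invariance of $v_l$ means $\nu(z+\zeta)=\nu(z)$ for a.e. $z\in\mathbb R^3$ with $\zeta=(h_3,h_4,\kappa_l)=(0,0,\kappa_l)$, and by the example in Section 1 this forces $\kappa_l=0$ for $l\le k-4$. So the space of invariant directions has dimension at most $(n-4)-(k-4)=n-k$. No tangent map at $(p,y)$ is $(n-k+1)$-symmetric, that is, $(p,y)\in\mathcal S_{n-k}(U_m)$.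

**Step 5: counting.** For each $p$ these points form a cube $\{p\}\times\{0\}\times[-1,1]^{n-k}$, and the $2m$ cubes are disjoint and contained in $K$. Therefore
$$\mathcal H^{n-k}(\mathcal S_{n-k}(U_m)\cap K)\ge2m\cdot2^{\,n-k}\to\infty. \qquad\blacksquare$$
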